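# Resplendent structures without resplendent expansions

## 1. Elementary diagrams, resplendence, chronic resplendence, recursive saturation

All languages are first-order. A language $L$ is *recursive* if its symbols are coded by natural numbers so that the set of symbols, with their kinds and arities, is recursive. Such a language is countable, and a single formula uses only finitely many of its symbols. We use compactness and the Löwenheim–Skolem theorems freely. We write $\bar c\in M$ for a finite tuple of elements of $M$, $N|L$ for the reduct of $N$ to $L$, and $L(\bar c)$ for $L$ with constants for the entries of $\bar c$.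

**Definition 1.** The *elementary diagram* $\mathrm{ElemDiag}(M)$ of an $L$-structure $M$ is the set of all $L(M)$-sentences true in $M$, where $L(M)$ has one constant for each element of $M$, distinct constants for distinct elements.

For $M=(\mathbb Q,<)$, the diagram contains $\frac12<1$, contains $\exists x\,(\frac12<x\wedge x<1)$, and contains $a\neq b$ for all distinct $a,b\in\mathbb Q$. Its models are the elementary extensions of $M$, up to isomorphism over $M$.

We will constantly ask whether some $\psi(\bar c)$ in a larger language is consistent with $\mathrm{ElemDiag}(M)$. Only the type of $\bar c$ matters for this.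

**Lemma 1.** Let $M$ be an $L$-structure, $\bar c\in M$, and $\Psi(\bar c)$ a set of sentences of $L^*(\bar c)$, where $L^*\supseteq L$. Then $\Psi(\bar c)$ is consistent with $\mathrm{ElemDiag}(M)$ if and only if it is consistent with $\mathrm{Th}(M,\bar c)$.

*Proof.* The direction from left to right is clear, since $\mathrm{Th}(M,\bar c)\subseteq\mathrm{ElemDiag}(M)$. Conversely, suppose $\Psi(\bar c)$ is inconsistent with $\mathrm{ElemDiag}(M)$. By compactness, and since the diagram is closed under conjunction, $\Psi(\bar c)\vdash\neg\delta(\bar c,\bar m)$ for some $L$-formula $\delta$ with $M\models\delta(\bar c,\bar m)$, where $\bar m$ is a tuple of constants not among $\bar c$. These constants do not occur in $\Psi(\bar c)$, so $\Psi(\bar c)\vdash\forall\bar y\,\neg\delta(\bar c,\bar y)$. But $\exists\bar y\,\delta(\bar c,\bar y)\in\mathrm{Th}(M,\bar c)$, so $\Psi(\bar c)$ is inconsistent with $\mathrm{Th}(M,\bar c)$. $\square$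

**Definition 2.** Let $L$ be recursive. An $L$-structure $M$ is *resplendent* if whenever $\varphi$ is a formula in a recursive language $L^*\supseteq L$ and $\bar c\in M$ are such that $\varphi(\bar c)$ is consistent with $\mathrm{ElemDiag}(M)$, there is an expansion of $M$ to $L^*$ satisfying $\varphi(\bar c)$.

*Example 1 (resplendent).* Let $M$ be an infinite set with no structure. Suppose $\psi(\bar c)$ is consistent with $\mathrm{ElemDiag}(M)$. By Lemma 1 and Löwenheim–Skolem, $\mathrm{Th}(M,\bar c)\cup\{\psi(\bar c)\}$ has a model $K$ with $|K|=|M|$. The constants $\bar c$ satisfy the same equalities in $K$ as in $M$, so some bijection $K\to M$ carries $\bar c^K$ to $\bar c$. Transport the structure of $K$ along it. Thus $M$ is resplendent.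

*Example 2 (not resplendent).* Let $M=(\omega,<)$. With a new constant $d$ and a new unary function $H$, let $\psi$ say that $H$ is injective and $H(x)<d$ for all $x$. Take a countable proper elementary extension $K$ of $M$ and $d\in K\setminus\omega$. Every $n\in\omega$ is below $d$, so $\{x\in K:x<d\}$ is countably infinite and $H$ exists on $K$. So $\psi$ is consistent with $\mathrm{ElemDiag}(M)$. But no expansion of $M$ satisfies $\psi$, because every $d\in\omega$ has finitely many predecessors.

**Definition 3.** A structure $M$ for a recursive language $L$ is *chronically resplendent* if whenever $\varphi$ is a formula in a recursive language $L^*\supseteq L$ and $\bar c\in M$ are such that $\varphi(\bar c)$ is consistent with $\mathrm{ElemDiag}(M)$, there is a resplendent expansion of $M$ satisfying $\varphi(\bar c)$.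

*Example 3 (finite structures).* Let $M$ be finite. The diagram $\mathrm{ElemDiag}(M)$ lists all elements, says there are no others, and fixes the value of every atomic formula. So each of its models has $L$-reduct isomorphic to $M$ over $M$. Hence any $\varphi(\bar c)$ consistent with $\mathrm{ElemDiag}(M)$ holds in an expansion of $M$; that is, *every* finite structure is resplendent. An expansion of $M$ is again a finite structure, hence resplendent. So every finite structure is chronically resplendent.

**Definition 4.** A structure $M$ in a recursive language $L$ is *recursively saturated* if every recursive set $\Gamma(x)$ of $L$-formulas with finitely many parameters from $M$ that is finitely satisfiable in $M$ is realized in $M$.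

*Example 4.* $(\mathbb Q,<)$ is recursively saturated: over a finite tuple $\bar c$ there are only finitely many formulas in $x$ up to equivalence, so a finitely satisfiable set is equivalent to a finite one. $(\omega,<)$ is not: it omits the recursive set $\{\text{“}x\text{ has at least }n\text{ predecessors”}:n\in\omega\}$.

We recall two facts.

**Fact 1 (Ryll-Nardzewski).** Let $T$ be the complete theory of an infinite structure in a countable language. Then $T$ is $\aleph_0$-categorical if and only if for every $n$ there are only finitely many formulas $\psi(x_1,\dots,x_n)$ up to $T$-equivalence. In that case every $n$-type of $T$ is isolated by one formula, and $\mathrm{Th}(\mathfrak B,\bar c)$ is again $\aleph_0$-categorical for $\mathfrak B\models T$ and $\bar c\in\mathfrak B$.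

**Fact 2.** Every countable recursively saturated structure in a recursive language is resplendent.

## 2. One expansion versus a resplendent expansion: Theorems A, B and C

A chronically resplendent structure is clearly resplendent. Schlipf's theorem says that every countable recursively saturated structure in a recursive language is chronically resplendent. The question is the converse:

*Is every resplendent structure chronically resplendent?*

In plain words: a resplendent $M$ can be expanded so as to satisfy any single demand that its elementary diagram does not forbid. Can it always be expanded so that the result still has this ability? The answer is no, and the cardinality of $M$ decides when.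

**Theorem A.** (ZFC) For every regular uncountable cardinal $\kappa$ there is a resplendent atomless Boolean algebra $M$ with $|M|=\kappa$ that is not chronically resplendent.

**Theorem B.** (ZFC) For every uncountable cardinal $\kappa$ there is a resplendent structure of cardinality $\kappa$ in a finite language that is not chronically resplendent.

**Theorem C.** Every resplendent structure of cardinality $\le\aleph_0$, in any recursive language, is chronically resplendent.

**Corollary D.** For a cardinal $\kappa$: every resplendent structure of cardinality $\kappa$ is chronically resplendent if and only if $\kappa\le\aleph_0$.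

In Theorems A and B the failure is strong. A single parameter-free sentence $\varphi$, consistent with $\mathrm{ElemDiag}(M)$, witnesses it: no expansion of $M$ to any recursive language that satisfies $\varphi$ is resplendent. Theorem A with $\kappa=\aleph_1$ already answers the question. Corollary D is immediate from Theorems B and C.

One more easy case is also a tool.

**Lemma 2.** Let $\mathfrak B$ be a countably infinite structure in a recursive language $L$ whose theory is $\aleph_0$-categorical. Then $\mathfrak B$ is resplendent.

*Proof.* Let $\psi(\bar c)$ be consistent with $\mathrm{ElemDiag}(\mathfrak B)$. Let $K$ be a countable model of $\mathrm{Th}(\mathfrak B,\bar c)\cup\{\psi(\bar c)\}$; it is infinite. By Fact 1, $\mathrm{Th}(\mathfrak B,\bar c)$ is $\aleph_0$-categorical, so the $L(\bar c)$-reduct of $K$ is isomorphic to $(\mathfrak B,\bar c)$. Transport the rest of the structure along the isomorphism. $\square$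

## 3. Countable structures: a Henkin construction inside finite sublanguages (Theorem C)

The finite case is Example 3. For countably infinite $M$ one would like to show that $M$ is recursively saturated and quote Schlipf. This does not work directly when $L$ is infinite.

*Example 5.* Let $M$ be the set of pairs $(s,m)$ with $s\in\{0,1\}^\omega$ eventually $0$ and $m\in\omega$, and let $P_i(s,m)$ hold iff $s(i)=1$, for $i\in\omega$. In the reduct to $P_0,\dots,P_{k-1}$ all $2^k$ cells are infinite, so this reduct is $\aleph_0$-categorical. A single $\psi(\bar c)$ uses finitely many of the $P_i$, so applying Lemma 2 to such a reduct expands $M$ to satisfy $\psi(\bar c)$. Thus $M$ is resplendent. But the recursive set $\{P_i(x):i\in\omega\}$ is finitely satisfiable and omitted, so $M$ is not recursively saturated.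

So we work with finite sublanguages of $L$.

**Lemma 3.** Let $M$ be infinite and resplendent in the recursive language $L$. Let $L_0\subseteq L$ be finite and let $\Gamma(x,\bar c)$ be an r.e. set of $L_0$-formulas with finitely many parameters $\bar c=(c_1,\dots,c_r)\in M$, finitely satisfiable in $M$. Then $\Gamma(x,\bar c)$ is realized in $M$.

*Proof.* Resplendence handles one formula at a time, so we compress $\Gamma$ into one formula, using extra symbols. This is the Kleene and Craig–Vaught device.

**Step 1: normal form.** We prepare the syntax for a finite truth definition. An *unnested* atomic formula is one of the form $v_i=v_j$, $R(v_{i_1},\dots,v_{i_q})$ or $f(v_{i_1},\dots,v_{i_q})=v_j$, where $f$ may be a constant. Every formula is effectively equivalent to one built from unnested atomic formulas by $\neg,\wedge,\exists$. So we may assume $\Gamma(x,\bar c)=\{\psi(x,\bar c):\psi\in\Gamma_0\}$, where $\Gamma_0$ is an r.e. set of such formulas with free variables among $v_0,\dots,v_r$; here $x$ goes in for $v_0$ and $c_l$ for $v_l$. Let $\#\psi\in\omega$ be the code of $\psi$.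

**Step 2: the formula $\sigma(x,\bar c)$.** Its purpose is to describe arithmetic, finite modifications of assignments, and truth. The new symbols, chosen outside $L$, are a unary $I$, symbols $0,S,+,\cdot$, a binary function $\mathrm{val}$, and a binary relation $\mathrm{Sat}$. Think of $u$ as coding an assignment whose value at $v_i$ is $\mathrm{val}(u,i)$. For $i\in\omega$ let $\underline i$ be the term $S\cdots S0$ with $i$ occurrences of $S$. Write $u'=_iu$ for $\forall i'\in I\,(i'\ne i\to\mathrm{val}(u',i')=\mathrm{val}(u,i'))$. Let $\sigma(x,\bar c)$ be the conjunction of the following.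

1. $I$ contains $0$, is closed under $S,+,\cdot$, and satisfies the finitely many axioms of Robinson's $\mathsf Q$.
2. $\forall u,a\ \forall i\in I\ \exists u'\,(\mathrm{val}(u',i)=a\wedge u'=_iu)$.
3. The Tarski clauses. The relations "$m=\#(v_i=v_j)$", "$m=\#R(v_{i_1},\dots,v_{i_q})$", "$m=\#(f(v_{i_1},\dots,v_{i_q})=v_j)$", "$m$ codes the negation of the formula coded by $n$", "$m$ codes the conjunction of those coded by $n$ and $n'$", and "$m$ codes $\exists v_i$ of the formula coded by $n$" are recursive. Fix $\Sigma_1$ definitions of them and relativize these to $I$. The clauses say, for all indices and codes in $I$ standing in the respective relation, and for all $u$: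
   - $\mathrm{Sat}(m,u)\leftrightarrow\mathrm{val}(u,i)=\mathrm{val}(u,j)$;
   - $\mathrm{Sat}(m,u)\leftrightarrow R(\mathrm{val}(u,i_1),\dots,\mathrm{val}(u,i_q))$, for each relation symbol $R$ of $L_0$;
   - $\mathrm{Sat}(m,u)\leftrightarrow f(\mathrm{val}(u,i_1),\dots,\mathrm{val}(u,i_q))=\mathrm{val}(u,j)$, for each function symbol or constant $f$ of $L_0$;
   - $\mathrm{Sat}(m,u)\leftrightarrow\neg\mathrm{Sat}(n,u)$;
   - $\mathrm{Sat}(m,u)\leftrightarrow\mathrm{Sat}(n,u)\wedge\mathrm{Sat}(n',u)$;
   - $\mathrm{Sat}(m,u)\leftrightarrow\exists u'\,(u'=_iu\wedge\mathrm{Sat}(n,u'))$.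
4. $\forall n\in I\ \forall u\,\big(\gamma(n)\wedge\mathrm{val}(u,\underline 0)=x\wedge\bigwedge_{l=1}^r\mathrm{val}(u,\underline l)=c_l\to\mathrm{Sat}(n,u)\big)$, where $\gamma$ is a $\Sigma_1$ definition of $\{\#\psi:\psi\in\Gamma_0\}$, relativized to $I$.

There are finitely many clauses because $L_0$ is finite.

**Step 3: $\sigma(x,\bar c)\vdash\Gamma(x,\bar c)$.** Recall that $\mathsf Q$ proves every true $\Sigma_1$ sentence, and proves $\underline i\neq\underline k$ for $i\ne k$. So whenever one of the syntactic relations holds between standard numbers, $\sigma$ proves this, and hence the corresponding instance of the Tarski clause. By induction on $\psi$ we get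
$$\sigma\vdash\forall u\,\big(\mathrm{Sat}(\underline{\#\psi},u)\leftrightarrow\psi(\mathrm{val}(u,\underline 0),\mathrm{val}(u,\underline 1),\dots)\big).\tag{1}$$
The atomic and propositional cases are the clauses themselves. For $\exists v_i\psi$: if $u'=_iu$ and $\mathrm{Sat}(\underline{\#\psi},u')$, then $u'$ and $u$ agree at every standard $\underline k\ne\underline i$, so $\mathrm{val}(u',\underline i)$ witnesses $\exists v_i\psi$ at the values of $u$. Conversely, a witness $a$ gives, by axiom 2, some $u'=_iu$ with $\mathrm{val}(u',\underline i)=a$, and $\mathrm{Sat}(\underline{\#\psi},u')$ by the induction hypothesis.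

Now let $\psi\in\Gamma_0$. Then $\sigma$ proves $\gamma(\underline{\#\psi})$. Starting from any $u$ and applying axiom 2 at $\underline 0,\dots,\underline r$, we find $u$ with $\mathrm{val}(u,\underline 0)=x$ and $\mathrm{val}(u,\underline l)=c_l$. Axiom 4 gives $\mathrm{Sat}(\underline{\#\psi},u)$, and (1) gives $\psi(x,\bar c)$.

**Step 4: every infinite model $K$ of $\Gamma(a,\bar c)$ expands to a model of $\sigma(a,\bar c)$.** This gives consistency. Let $I$ be a countably infinite subset of $K$ carrying a copy of $(\omega,0,S,+,\cdot)$. The set of functions $\omega\to K$ that are eventually equal to a fixed element has cardinality $|K|$; let $\mathrm{val}$ come from a bijection of $K$ with it. Let $\mathrm{Sat}(n,u)$ hold iff $n$ codes a formula true in $K$ under the assignment of $u$. Define the operations arbitrarily elsewhere. Axioms 1–3 hold since $I$ is standard, and 4 holds because $K\models\Gamma(a,\bar c)$.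

**Step 5: conclusion.** By compactness $\mathrm{ElemDiag}(M)\cup\Gamma(x,\bar c)$ has a model. It is infinite, and by Step 4 it can be expanded to satisfy $\exists x\,\sigma(x,\bar c)$. So $\exists x\,\sigma(x,\bar c)$ is consistent with $\mathrm{ElemDiag}(M)$. By resplendence some expansion of $M$ satisfies $\sigma(a,\bar c)$ for some $a\in M$. By Step 3, $a$ realizes $\Gamma(x,\bar c)$. $\square$

**Lemma 4.** Let $L'\subseteq L$, let $M$ be an $L$-structure, $\bar S$ symbols outside $L$, and $T$ a set of sentences of $(L'\cup\bar S)(\bar e)$ with $\bar e\in M$. If $T$ is consistent with $\mathrm{Th}(M|L',\bar e)$, then $T$ is consistent with $\mathrm{ElemDiag}(M)$.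

*Proof.* Robinson's joint consistency theorem says: if two theories are each consistent with a complete theory in their common language, then they are jointly consistent with it. Here the theories are $T$ and $\mathrm{Th}(M,\bar e)$, the common language is contained in $L'(\bar e)$ (which we regard as part of both languages), and the complete theory is $\mathrm{Th}(M|L',\bar e)$. So $T$ is consistent with $\mathrm{Th}(M,\bar e)$. Apply Lemma 1. $\square$

**Proof of Theorem C, countably infinite case.** Let $M$ be countably infinite and resplendent, and let $\varphi(\bar c)$ be consistent with $\mathrm{ElemDiag}(M)$. Then $\varphi$ is a formula of $L_0\cup\bar S$, with $L_0\subseteq L$ finite and $\bar S$ a finite set of symbols outside $L$. Write $L=\bigcup_kL_k$ with finite $L_0\subseteq L_1\subseteq\cdots$.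

**Step 1: the stages.** We build the elementary diagram of the expansion. Put $T_0=\{\varphi(\bar c)\}$. We build $T_0\subseteq T_1\subseteq\cdots$ so that each $T_s$ is an r.e. set of sentences of $(L_k\cup\bar S)(\bar e)$ for some $k$ and some finite $\bar e\in M$, and is consistent with $\mathrm{ElemDiag}(M)$. There are countably many tasks, one per stage:

- (i) For a sentence $\chi$ of $(L\cup\bar S)(M)$: let $T_{s+1}=T_s\cup\{\chi\}$ if this is consistent with $\mathrm{ElemDiag}(M)$, and $T_{s+1}=T_s\cup\{\neg\chi\}$ otherwise.
- (ii) For an r.e. set $\Gamma(x)$ of formulas of $(L_k\cup\bar S)(\bar e)$, for some $k$ and finite $\bar e$: if $T_s\cup\Gamma(x)$, with $x$ as a new constant, is consistent with $\mathrm{ElemDiag}(M)$, let $T_{s+1}=T_s\cup\Gamma(a)$ for some $a\in M$ for which this is consistent with $\mathrm{ElemDiag}(M)$. Otherwise $T_{s+1}=T_s$.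

In (i), if $T_s\cup\{\chi\}$ is inconsistent with $\mathrm{ElemDiag}(M)$, then $T_s\cup\{\neg\chi\}$ is consistent with it because $T_s$ is. Both tasks preserve being r.e. with finitely many parameters and finitely many symbols.

**Step 2: the element $a$ in (ii) exists.** This is where Lemma 3 enters. Enlarging $k$ and $\bar e$, assume $T_s$ is also in $(L_k\cup\bar S)(\bar e)$. Let $\Sigma(x)$ be the set of $L_k(\bar e)$-formulas $\psi(x)$ with $T_s\cup\Gamma(x)\vdash\psi(x)$. It is r.e. and closed under conjunction. It is finitely satisfiable in $M$: if $\psi\in\Sigma$ and $M\models\neg\exists x\,\psi(x)$, then $T_s\cup\Gamma(x)$ would be inconsistent with $\mathrm{ElemDiag}(M)$. By Lemma 3 some $a\in M$ realizes $\Sigma$.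

Now $T_s\cup\Gamma(x)$ is consistent with the set of all $L_k(\bar e)$-formulas $\delta(x)$ true of $a$ in $M$. Otherwise, by compactness and closure of this set under conjunction, $\neg\delta\in\Sigma$ for some $\delta$ true of $a$, contradicting the choice of $a$. In a model of the union interpret the constant $a$ as $x$. If $a$ is already some $e_l$, there is no conflict, because $x=e_l$ is one of the formulas $\delta$. So $T_s\cup\Gamma(a)$ is consistent with $\mathrm{Th}(M|L_k,\bar e,a)$, and by Lemma 4 with $\mathrm{ElemDiag}(M)$.

**Step 3: reading off the expansion.** Let $T=\bigcup_sT_s$. By compactness $T$ is consistent with $\mathrm{ElemDiag}(M)$. By (i) it is complete for $(L\cup\bar S)(M)$, and hence it contains $\mathrm{ElemDiag}(M)$. If $\exists x\,\chi(x)\in T$, then at the stage treating $\Gamma=\{\chi(x)\}$ the set $T_s\cup\{\chi(x)\}$ is consistent with $\mathrm{ElemDiag}(M)$, since any model of $T$ supplies a witness. So $\chi(a)\in T$ for some $a\in M$. Thus $T$ is a complete Henkin theory with witnesses among the constants for elements of $M$. Distinct elements are declared distinct by $\mathrm{ElemDiag}(M)\subseteq T$.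 For each closed term $t$ the sentence $\exists x\,(x=t)$ is in $T$, so $T$ contains $a=t$ for some $a\in M$. So the term model of $T$ has domain $M$, and its $L$-reduct is $M$. Hence $T$ is the elementary diagram of an expansion $M^+$ of $M$ to $L\cup\bar S$, and $M^+\models\varphi(\bar c)$.

**Step 4: each $M^+|(L_k\cup\bar S)$ is recursively saturated.** Let $\Gamma(x)$ be an r.e. set of formulas of $(L_k\cup\bar S)(\bar e)$, finitely satisfiable in $M^+$, and let $s$ be the stage treating it. Since $M^+\models T_s\cup\mathrm{ElemDiag}(M)$, compactness shows that $T_s\cup\Gamma(x)$ is consistent with $\mathrm{ElemDiag}(M)$. So $\Gamma(a)\subseteq T$ for some $a\in M$, and $a$ realizes $\Gamma$ in $M^+$.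

**Step 5: $M^+$ is resplendent.** Let $\psi(\bar d)$ be consistent with $\mathrm{ElemDiag}(M^+)$. Choose $k$ such that all $L$-symbols of $\psi$ are in $L_k$. The structure $M^+|(L_k\cup\bar S)$ is countable and recursively saturated, hence resplendent by Fact 2, and $\psi(\bar d)$ is consistent with its elementary diagram. So it has an expansion satisfying $\psi(\bar d)$ in which only symbols outside $L\cup\bar S$ are newly interpreted. This gives an expansion of $M^+$ satisfying $\psi(\bar d)$; the remaining symbols are interpreted arbitrarily.

**Step 6: interpreting all of a prescribed $L^*\supseteq L\cup\bar S$.** This is for readers who want the expansion to have language $L^*$. Fix $m_0\in M$. Interpret each further relation as empty and each further function or constant as constantly $m_0$, obtaining $M^{++}$. If $\psi(\bar d)$ is consistent with $\mathrm{ElemDiag}(M^{++})$, replace in $\psi$ the default relations by a contradiction and the default terms by $m_0$. The result $\psi'(\bar d,m_0)$ is equivalent to $\psi(\bar d)$ modulo $\mathrm{ElemDiag}(M^{++})$, so it is consistent with $\mathrm{ElemDiag}(M^+)$. An expansion of $M^+$ satisfying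 $\psi'$, together with the defaults, satisfies $\psi$. So $M^{++}$ is resplendent. Hence $M$ is chronically resplendent, and Theorem C is proved. $\square$

## 4. Where the construction stops at $\aleph_1$, and definable quotients of intermediate size

Try the same construction with $|M|=\aleph_1$. There are now $\aleph_1$ tasks. After the first $\omega$ stages, $T_\omega$ may mention infinitely many parameters and need not be r.e. In Step 2 the set $\Sigma(x)$ is then no longer an r.e. set with finitely many parameters, and Lemma 3 says nothing about it. That is the exact point at which the argument ends. To see whether it can be repaired, ask what a resplendent expansion must look like.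

**Lemma 5.** Let $M^+$ be a resplendent structure in a recursive language $L^+$. Let $A\subseteq M^+$ and an equivalence relation $\sim$ on $A$ be definable in $M^+$ with parameters $\bar b$. If $A/{\sim}$ is infinite, then $|A/{\sim}|=|M^+|$.

*Proof.* With a new unary function symbol $H$, let $\psi(\bar b)$ say: $H(x)\in A$ for all $x$, and $H(x)\not\sim H(x')$ whenever $x\neq x'$. Let $K\prec M^+$ be countable with $\bar b\in K$. By elementarity $A^K/{\sim}$ is infinite, hence countably infinite, so $K$ expands to a model of $\psi(\bar b)$. Thus $\psi(\bar b)$ is consistent with $\mathrm{Th}(M^+,\bar b)$, and by Lemma 1 with $\mathrm{ElemDiag}(M^+)$. By resplendence such an $H$ exists on $M^+$, and $x\mapsto H(x)/{\sim}$ is injective. So $|M^+|\le|A/{\sim}|\le|A|\le|M^+|$. $\square$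

*Example 6.* A set of size $\aleph_1$ with a unary predicate true of exactly $\aleph_0$ elements is not resplendent, by Lemma 5. Its theory says that there are two infinite classes, and is $\aleph_0$-categorical. So Lemma 2 does not extend to uncountable models of $\aleph_0$-categorical theories: resplendence of an uncountable model must be arranged.

Lemma 5 suggests a strategy for a counterexample: find a resplendent $M$ of size $\aleph_1$ and a sentence $\varphi$ such that every expansion satisfying $\varphi$ defines a countably infinite set. The direct version, in which one fixed formula defines the small set, cannot work.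

*Remark.* Let $M$ be infinite and resplendent, $\varphi(\bar c)$ consistent with $\mathrm{ElemDiag}(M)$, and $\theta(x,\bar c)$ a formula such that in some model of $\mathrm{ElemDiag}(M)\cup\{\varphi(\bar c)\}$ it defines an infinite set. Then some expansion of $M$ satisfies $\varphi(\bar c)$ with $\theta$ defining a set of size $|M|$. Indeed, take a countable elementary submodel containing $\bar c$ and add an injection $H$ of it into the set defined by $\theta$. Then "$\varphi(\bar c)$ and $H$ is an injection into $\theta$" is consistent with $\mathrm{Th}(M,\bar c)$, so by Lemma 1 and resplendence it holds in an expansion of $M$.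

So the small set must be found in a way that depends on the expansion. The way past this point has three ingredients.

- Make $M$ a reduct of a model $N$ of arithmetic with induction, where $N$ has a nonstandard element $c$ with $[0,c)$ countable.
- Choose $\varphi$ so that every expansion of $M$ satisfying it defines a family of sets $A_z$, containing sets of every finite size. Arrange that this family is automatically definable *in $N$*, although it was built from the new symbols of $\varphi$.
- By overspill in $N$, some $A_z$ then has internal cardinality a nonstandard $c$ with $[0,c)$ countable. So $A_z$ is countably infinite, against Lemma 5.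

Sections 5 and 6 construct $N$. Sections 7 to 9 choose $\varphi$.

## 5. A reduct that is resplendent by design

Let $L$ be a recursive language and $\mathfrak B$ an $L$-structure with domain $\omega$ and $\aleph_0$-categorical theory. We add arithmetic and, for each consistent demand, a definable way of meeting it.

Fix a countable stock of relation and function symbols outside $L$, infinitely many of each arity, including constants. For every formula $\psi(x_1,\dots,x_n)$ in $L$ plus finitely many stock symbols, and every stock symbol $S$ of arity $r$ occurring in $\psi$, introduce a new symbol $S_\psi$ of arity $n+r$, of the same kind (relation or function) as $S$. Let $\bar c\in\omega^n$. If $\psi(\bar c)$ is consistent with $\mathrm{ElemDiag}(\mathfrak B)$, then by Lemma 2 $\mathfrak B$ has an expansion satisfying $\psi(\bar c)$; choose one, and let $S_\psi(\bar c,\cdot)$ be the interpretation of $S$ in it, for all stock symbols $S$ of $\psi$ at once. For other $\bar c$ interpret $S_\psi(\bar c,\cdot)$ arbitrarily. Let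
$$\mathfrak N_0=(\omega,0,1,+,\cdot,\le;\ \text{the }L\text{-structure }\mathfrak B;\ \text{all }S_\psi),$$
in the resulting countable language $\mathcal L$ (symbols of the three groups are kept distinct; in particular $\le$ is the arithmetic order, unrelated to any order of $\mathfrak B$). Since the domain is $\omega$, $\mathfrak N_0$ satisfies PA and induction for all $\mathcal L$-formulas, and hence so does every $N\equiv\mathfrak N_0$.

*Example 7.* Let $\mathfrak B=(\omega;\ \text{no structure})$, and let $\psi(x)$ say that the unary function $S$ is injective and never takes the value $x$. Then $S_\psi$ is a binary function and $S_\psi(c,\cdot)$ is an injection of $\omega$ missing $c$, for each $c$. The sentence $\forall x\,(S_\psi(x,\cdot)\text{ is injective and misses }x)$ is true in $\mathfrak N_0$, hence in every $N\equiv\mathfrak N_0$.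

**Proposition 6.** If $N\equiv\mathfrak N_0$, then $M=N|L$ is resplendent.

*Proof.* Let $\psi(\bar c)$ be consistent with $\mathrm{ElemDiag}(M)$. After renaming its finitely many non-$L$ symbols, $\psi$ is a formula over $L$ and the stock. By Fact 1, $\mathrm{tp}_M(\bar c)$ is isolated modulo $\mathrm{Th}(M)=\mathrm{Th}(\mathfrak B)$ by an $L$-formula $\iota(\bar x)$. If $\mathfrak B\models\iota(\bar c')$, then $\bar c'$ has the same $L$-type in $\mathfrak B$ as $\bar c$ has in $M$. By Lemma 1, used for $M$ and for $\mathfrak B$, $\psi(\bar c')$ is consistent with $\mathrm{ElemDiag}(\mathfrak B)$. Let $\psi^+(\bar x)$ be the result of replacing each $S(\cdot)$ in $\psi$ by $S_\psi(\bar x,\cdot)$ (with bound variables kept apart from $\bar x$). Then $\mathfrak N_0\models\psi^+(\bar c')$. As $\bar c'$ was arbitrary, $\mathfrak N_0\models\forall\bar x\,(\iota\to\psi^+)$. Hence $N\models\forall\bar x\,(\iota\to\psi^+)$, and $N\models\psi^+(\bar c)$. So $S:=S_\psi(\bar c,\cdot)$ gives the required expansion of $M$; symbols of $L^*$ not occurring in $\psi$ are interpreted arbitrarily. $\square$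

Only the isolation of types was used, and no property of $N$ beyond $N\equiv\mathfrak N_0$. So we are free to choose $N$.

## 6. Long chains of conservative end extensions

In what follows "definable" means definable with parameters. In models of PA, finite tuples are coded by pairing, so one parameter suffices.

**Definition 5.** Let $N\prec N'$. The extension is an *end extension* if $d<m\in N$ with $d\in N'$ implies $d\in N$. It is *conservative* if for every $N'$-definable $D\subseteq N'$ the set $D\cap N$ is $N$-definable. By pairing, the same then holds for relations of any arity.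

*Example 8.* Every elementary extension of $(\omega,+,\cdot)$ is an end extension. It need not be conservative: let $E\subseteq\omega$ be non-arithmetical and let $p_n$ be the $n$-th prime. By compactness some $N'\succ(\omega,+,\cdot)$ has an element $e$ such that $p_n$ divides $e$ iff $n\in E$, for all $n\in\omega$. Then $\{n\in N':p_n\mid e\}$ is $N'$-definable with trace $E$ on $\omega$.

**Lemma 7** (MacDowell–Specker, Gaifman). Let $\mathcal L\supseteq$ arithmetic be countable, and let $N\models$ PA satisfy induction for all $\mathcal L$-formulas. Then $N$ has a proper conservative elementary end extension $N'$ with $|N'|=|N|$.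

*Proof.* List all $\mathcal L$-formulas $\theta_k(x,y)$, $k\in\omega$.

**Step 1: thinning out.** We want unbounded $\emptyset$-definable sets $X_0=N\supseteq X_1\supseteq\cdots$ such that for each $k$ and each $y\in N$ the truth value of $\theta_k(x,y)$ is constant for all large $x\in X_{k+1}$. Let $X=X_k$ be given. By induction on $n$ there is a unique coded $0$-$1$ sequence $s$ of length $n$ such that for every $u<n$: $(s)_u=1$ iff
$$\{x\in X:\theta_k(x,u)\wedge\forall u'<u\,(\theta_k(x,u')\leftrightarrow(s)_{u'}=1)\}\text{ is unbounded.}$$
Indeed the digit $(s)_u$ is determined by the earlier ones. By uniqueness these sequences cohere, so we may speak of $(s)_u$ for all $u\in N$. Put $X^n=\{x\in X:\forall u<n\,(\theta_k(x,u)\leftrightarrow(s)_u=1)\}$. By induction on $n$, $X^n$ is unbounded: $X^0=X$; if $\{x\in X^n:\theta_k(x,n)\}$ is unbounded, then $(s)_n=1$ and this set is $X^{n+1}$; otherwise $(s)_n=0$ and $X^{n+1}=\{x\in X^n:\neg\theta_k(x,n)\}$, which is unbounded since $X^n$ is.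

Let $x_0=\min X^1$, let $x_n$ for $n>0$ be the least element of $X^{n+1}$ above $x_{n-1}$, and let $X_{k+1}=\{x_n:n\in N\}$. This recursion is carried out inside $N$ with coded sequences, so $X_{k+1}$ is $\emptyset$-definable. It is unbounded and contained in $X_k$. For $n\ge y$ we have $x_n\in X^{n+1}\subseteq X^{y+1}$, so $\theta_k(x_n,y)$ has the truth value given by $(s)_y$.

**Step 2: the type $p$ and the model $N'$.** Let
$$p=\{\theta_k(x,b):k\in\omega,\ b\in N,\ \theta_k(x,b)\text{ holds for all large }x\in X_{k+1}\}.$$
If $l\ge k+1$, then "for all large $x\in X_l$" gives the same condition, because the truth value is eventually constant on $X_{k+1}$ and $X_l\subseteq X_{k+1}$ is unbounded. So finitely many members of $p$ hold simultaneously for all large $x$ in a common $X_l$, and $p$ is finitely satisfiable. It is complete over $N$ (one of $\theta_k(x,b)$, $\neg\theta_k(x,b)$ belongs to it), and it contains $x>b$ for all $b\in N$.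

Realize $p$ by $a$ in some $N^*\succ N$, and let $N'$ be the set of elements of $N^*$ definable over $N\cup\{a\}$. By the least number principle there are definable Skolem functions, so $N'\prec N^*$, and hence $N\prec N'$. Every element of $N'$ is $\tau(a,b)$ with $b\in N$ and $\tau$ a total $\emptyset$-definable function. So $|N'|=|N|$. Also $a>N$, so $N'$ is proper.

**Step 3: conservativity.** An $N'$-definable set has a parameter $\tau(a,b)$; let $D=\{m\in N:N'\models\chi(m,\tau(a,b))\}$. Pick $k$ such that $\theta_k(x,\langle m,b\rangle)$ expresses $\chi(m,\tau(x,b))$. Since $a$ realizes $p$,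
$$D=\{m\in N:N\models\exists e\,\forall x>e\,(x\in X_{k+1}\to\theta_k(x,\langle m,b\rangle))\},$$
which is $N$-definable.

**Step 4: end extension.** Let $d\in N'$ and $d<m\in N$. The set $D=\{u\in N:u<d\}$ is $N$-definable by Step 3, and $m\notin D$. Let $u_0$ be the least element of $N$ not in $D$; then $d\le u_0$. If $u_0=0$, then $d=0$. Otherwise $u_0-1<d$, so $d\ge u_0$. In both cases $d=u_0\in N$. $\square$

**The chain.** Let $\lambda$ be a limit ordinal with $\mu:=\mathrm{cf}(\lambda)>\omega$. Let $N_0=\mathfrak N_0$, let $N_{i+1}$ be obtained from $N_i$ by Lemma 7, take unions at limits, and put $N=\bigcup_{i<\lambda}N_i$.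

Recall Fodor's theorem: if $\mu$ is regular uncountable and $g$ is a function on a stationary subset of $\mu$ with $g(\xi)<\xi$, then $g$ is constant on a stationary set. If a stationary set is split into countably many pieces, one piece is stationary.

**Lemma 8.**

1. $N_i\prec N$ is an initial segment of $N$ and is bounded in $N$; $|N_i|=\max(\aleph_0,|i|)$; $|N|=|\lambda|$.
2. $N$ is conservative over each $N_i$.
3. If $R\subseteq N^r$ and $R\cap N_i^r$ is $N_i$-definable for all $i<\lambda$, then $R$ is $N$-definable.
4. If $G\subseteq N$ is $N$-definable and $\omega\subseteq G$, then there is a nonstandard $c\in N_1$ with $c\in G$.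

*Proof.* (1) An increasing union of proper elementary end extensions is an elementary end extension of each member. Any element of $N_{i+1}\setminus N_i$ bounds $N_i$. The cardinalities follow by induction, since each step is proper and preserves cardinality. As $\mathrm{cf}(\lambda)>\omega$, $\lambda$ is uncountable, so $|N|=|\lambda|$.

(2) By induction on $k\ge i$ we show that $N_k$ is conservative over $N_i$. At a successor: if $D$ is $N_{k+1}$-definable, then $D\cap N_k$ is $N_k$-definable, so $D\cap N_i=(D\cap N_k)\cap N_i$ is $N_i$-definable. At a limit $k>i$: let $\chi(x,e)$ define $D$ in $N_k$. Then $e\in N_{k'}$ for some $i\le k'<k$, and since $N_{k'}\prec N_k$, $\chi(x,e)$ defines $D\cap N_{k'}$ in $N_{k'}$. By the induction hypothesis $D\cap N_i$ is $N_i$-definable. The limit argument also applies to $N$.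

(3) The purpose is to find one formula and one parameter that work on unboundedly many levels. Let $(\lambda_\xi)_{\xi<\mu}$ be increasing, continuous and cofinal in $\lambda$. For limit $\xi<\mu$ let $\chi_\xi(\bar x,e_\xi)$ define $R\cap N_{\lambda_\xi}^r$ in $N_{\lambda_\xi}$. Since $N_{\lambda_\xi}=\bigcup_{\eta<\xi}N_{\lambda_\eta}$, we have $e_\xi\in N_{\lambda_{g(\xi)}}$ for some $g(\xi)<\xi$. By Fodor's theorem, and because there are countably many formulas, there are a stationary $S\subseteq\mu$, an $\eta$ and a $\chi$ with $g(\xi)=\eta$ and $\chi_\xi=\chi$ for all $\xi\in S$. Let $\xi_0=\min S$ and let $\xi\in S$. Note that $e_\xi\in N_{\lambda_\eta}\subseteq N_{\lambda_{\xi_0}}$. For $\bar x\in N_{\lambda_{\xi_0}}$,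
$$N_{\lambda_{\xi_0}}\models\chi(\bar x,e_{\xi_0})\iff\bar x\in R\iff N_{\lambda_\xi}\models\chi(\bar x,e_\xi)\iff N_{\lambda_{\xi_0}}\models\chi(\bar x,e_\xi).$$
So $\forall\bar x\,(\chi(\bar x,e_{\xi_0})\leftrightarrow\chi(\bar x,e_\xi))$ holds in $N_{\lambda_{\xi_0}}$, hence in $N_{\lambda_\xi}$. Thus for every $\xi\in S$ the formula $\chi(\bar x,e_{\xi_0})$ defines $R\cap N_{\lambda_\xi}^r$ in $N_{\lambda_\xi}\prec N$. As $S$ is unbounded in $\mu$, it defines $R$ in $N$.

(4) The set $\{c:\forall k\le c\,(k\in G)\}$ is definable, downward closed and contains $\omega$. By induction in the nonstandard model $N$, $\omega$ is not definable, so this set contains a nonstandard $c^*$. Let $a\in N_1\setminus N_0$ and $c=\min(c^*,a)$. As $N_0=\omega$, $a$ is nonstandard, so $c$ is; as $N_1$ is an initial segment, $c\in N_1$. And $c\in G$ because $c\le c^*$. $\square$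

**Definition 6.** For $N$-definable $A\subseteq N$ and $k\in N$ write $|A|^N=k$ if some $s\in N$ codes a strictly increasing sequence of length $k$ with range $A$.

*Example 9.* For $c\in N$, the set of even numbers below $2c$ has internal cardinality $c$. If $c\in N_1$ is nonstandard, this set is infinite; it is also countable, being in bijection with $[0,c)\subseteq N_1$, and $N_1$ is countable.

In general, if $A$ has exactly $k\in\omega$ elements then $|A|^N=k$, and if $|A|^N=k$ then $A$ is in bijection with $[0,k)$. For a uniformly definable family $(A_z)$ the relation $|A_z|^N=k$ is definable.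

## 7. Chains in an atomless Boolean algebra (Theorem A)

Let $\kappa$ be regular uncountable, $L$ the language of Boolean algebras $(\sqcap,\sqcup,-,\bot,\top)$ with order $\sqsubseteq$, $\mathfrak B$ the countable atomless Boolean algebra on $\omega$, whose theory is complete and $\aleph_0$-categorical, and $\lambda=\kappa$. Form $N$ as in Section 6 and let $M=N|L$. By Proposition 6, $M$ is a resplendent atomless Boolean algebra. By Lemma 8(1), $|M|=\kappa$ and $|N_i|<\kappa$ for all $i<\kappa$.

**The sentence $\varphi$.** Add unary predicates $W,Q$. Abbreviate

- $F(b)$: $\exists w\,(W(w)\wedge w\sqsubseteq b)$;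
- $Z(b)$: $F(-b)$, that is, $\exists w\,(W(w)\wedge w\sqcap b=\bot)$;
- $\mathrm{At}(a)$: $\neg Z(a)\wedge\forall b\,(Z(a\sqcap b)\vee Z(a\sqcap-b))$.

So $F$ is the filter generated by $W$, $Z$ is the dual ideal, and $\mathrm{At}(a)$ says that $a$ is an atom modulo $Z$. Let $\varphi$ say:

1. $W$ is a nonempty $\sqsubseteq$-chain and $\bot\notin W$;
2. $Q(\top)$, and $\forall b\,\big(Q(b)\to\exists a\,(a\sqsubseteq b\wedge\mathrm{At}(a)\wedge Q(b\sqcap-a))\big)$.

Clause 2 lets us split off atoms modulo $Z$ one after another, and so produces finite joins of exactly $k$ of them for every $k\in\omega$.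

**Step 1: $\varphi$ is consistent with $\mathrm{ElemDiag}(M)$.** By Lemma 1 and completeness of $\mathrm{Th}(\mathfrak B)$, it suffices to expand one atomless Boolean algebra to a model of $\varphi$. Take the clopen algebra of $2^\omega$. Let $p_n=0^n1000\cdots$, which converge to $p=000\cdots$, and let $P=\{p\}\cup\{p_n:n\in\omega\}$, a closed set. Let $W=\{W_n:n\in\omega\}$ be a decreasing sequence of clopen sets with intersection $P$. By compactness some $W_n\subseteq b$ iff $P\subseteq b$. So $F(b)\iff P\subseteq b$ and $Z(b)\iff b\cap P=\emptyset$. Since two points of $P$ can be separated by a clopen set, $\mathrm{At}(a)\iff|a\cap P|=1$. Let $Q=\{b:p\in b\}$. If $p\in b$, then some $p_n\in b$. As $p_n$ is isolated in $P$, there is a clopen $a\subseteq b$ with $a\cap P=\{p_n\}$. Then $\mathrm{At}(a)$ and $p\in b\setminus a$. So $\varphi$ holds.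

From now on let $M^+$ be an expansion of $M$ to a recursive language containing $L\cup\{W,Q\}$, with $M^+\models\varphi$, and suppose that $M^+$ is resplendent.

**Step 2: every $W'\subseteq W$ with $|W'|<\kappa$ has a lower bound in $W$.** This will let one element of $W$ speak for a whole level $N_i$. Suppose not. Since $W$ is a chain, for every $w\in W$ there is $w'\in W'$ with $w'\sqsubseteq w$. By clause 2 with $b=\top$ there is $a$ with $\mathrm{At}(a)$. By regularity of $\kappa$ choose $i<\kappa$ with $W'\cup\{a\}\subseteq N_i$.

In the countable atomless algebra any finitely many nonzero elements can be split simultaneously: take the finite subalgebra they generate, split each of its atoms into two nonzero parts, and let $b$ be the join of one part of each. Hence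
$$\mathfrak N_0\models\forall n\,\exists b\,\forall x\le n\,(x\neq\bot\to x\sqcap b\neq\bot\wedge x\sqcap-b\neq\bot),$$
and the same holds in $N$. Taking $n\in N$ above $N_i$, we get $b\in N$ that splits every nonzero element of $N_i$. Since $\mathrm{At}(a)$, there are $w\in W$ and $b'\in\{b,-b\}$ with $w\sqcap a\sqcap b'=\bot$. Choose $w'\in W'$ with $w'\sqsubseteq w$; then $w'\sqcap a\sqcap b'=\bot$. But $w'\sqcap a\in N_i$, and it is nonzero because $\neg Z(a)$. This contradicts the choice of $b$.

**Step 3: $F$ is $N$-definable.** Let $i<\kappa$. For $b\in F\cap N_i$ choose $w_b\in W$ with $w_b\sqsubseteq b$. As $|N_i|<\kappa$, Step 2 gives $w\in W$ below all $w_b$. Then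
$$F\cap N_i=\{b\in N_i:w\sqsubseteq b\}.$$
Indeed $w\sqsubseteq w_b\sqsubseteq b$ for $b\in F\cap N_i$, and $w\sqsubseteq b$ implies $F(b)$. This set is the trace of an $N$-definable set, so it is $N_i$-definable by Lemma 8(2). By Lemma 8(3), $F$ is $N$-definable.

It is essential to aim at $F$ and not at $W$. By Step 2 and $|W|\le\kappa$, $W$ has a coinitial subset that is a strictly decreasing $\kappa$-sequence; note that $W$ has no least element $w$, since $w\sqcap a$ could be split if $\mathrm{At}(a)$. Each of the $2^\kappa$ unbounded subsets of this sequence generates the same filter $F$ and would serve equally well as $W$, while only $\kappa$ sets are $N$-definable.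

**Step 4: the equivalence relation.** $Z$, $\mathrm{At}$ and the relation $b\sim b'\iff Z(b\,\triangle\,b')$ are definable from $F$, so they are $N$-definable. They are also $M^+$-definable. $Z$ is an ideal: it contains $\bot$ and is downward closed, and if $w,w'\in W$ are disjoint from $b,b'$ respectively, the smaller of $w,w'$ is disjoint from $b\sqcup b'$. Hence $\sim$ is an equivalence relation. Moreover,
$$\mathrm{At}(a),\ \mathrm{At}(a'),\ \neg Z(a\sqcap a')\ \Longrightarrow\ a\sim a',\tag{2}$$
because then $Z(a\sqcap-a')$ by $\mathrm{At}(a)$ and $Z(a'\sqcap-a)$ by $\mathrm{At}(a')$.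

**Step 5: a countably infinite quotient.** Let $A_b=\{a\sqsubseteq b:\mathrm{At}(a)\}$, and let $A_b^*$ be the set of those $a\in A_b$ that are $\le$-least (in the arithmetic order of $N$) in $A_b\cap(a/{\sim})$. These sets are uniformly $N$-definable, and by the least number principle $|A_b^*|=|A_b/{\sim}|$. Let $G=\{k\in N:\exists b\ |A_b^*|^N=k\}$, an $N$-definable set.

We claim $\omega\subseteq G$. By clause 2, starting with $b_0=\top$, choose $a_n\sqsubseteq b_n$ with $\mathrm{At}(a_n)$ and $b_{n+1}=b_n\sqcap-a_n\in Q$. The $a_n$ are pairwise disjoint. They are pairwise inequivalent, since $a_i\sqsubseteq a_i\triangle a_j$ for $i\neq j$ and $\neg Z(a_i)$. Given $k\in\omega$, let $b=a_0\sqcup\cdots\sqcup a_{k-1}$, with $b=\bot$ if $k=0$. If $a\in A_b$, then $a=\bigsqcup_{i<k}(a\sqcap a_i)$. As $Z$ is an ideal and $\neg Z(a)$, we get $\neg Z(a\sqcap a_i)$ for some $i<k$, and $a\sim a_i$ by (2). So $A_b/{\sim}$ has exactly $k$ elements, and $k\in G$.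

By Lemma 8(4), $G$ contains a nonstandard $c\in N_1$. For a corresponding $b$, $|A_b/{\sim}|=|A_b^*|=|[0,c)|$. This is infinite because $c$ is nonstandard, and countable because $[0,c)\subseteq N_1$.

**Step 6: contradiction.** $A_b$ and $\sim$ are definable in $M^+$ and $A_b/{\sim}$ is infinite. By Lemma 5, $|A_b/{\sim}|=|M|=\kappa>\aleph_0$, a contradiction. So no expansion of $M$ to a recursive language that satisfies $\varphi$ is resplendent. By Step 1, $M$ is not chronically resplendent. This proves Theorem A. $\square$

## 8. A class of finite ultrametric structures and its limit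

To treat singular $\kappa$ we must take $\lambda$ of uncountable cofinality with $|\lambda|=\kappa$, for example $\lambda=\kappa+\omega_1$ (ordinal sum). Then $|N_i|=\kappa$ for $i\geq\kappa$, and Step 3 of Section 7 breaks: the set $\{w_b:b\in F\cap N_i\}$ may have $\kappa$ elements and may not lie inside any $N_j$, so the argument of Step 2 gives no lower bound for it. We need new symbols whose trace on $N_i$ is fixed by a single element *by virtue of $\varphi$ itself*. A branch through a tree has this property: a point of the branch at a level above $N_i$ determines the branch below that level. The following structures are trees with extra information attached to their branches.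

The language $L_2$ has unary predicates $X,Z,Y,J$, a binary $<$, a constant $\infty$, a ternary function $v$ and a binary function $\Delta$.

**Definition 7.** $\mathcal K$ is the class of finite $L_2$-structures such that $X,Z,Y,J$ partition the domain; $<$ is a linear order of $J$ (and relates nothing else) with greatest element $\infty$; $v$ maps $X\times Z\times Y$ into $J$; $\Delta$ maps $Y\times Y$ into $J$; both have value $\infty$ on all other arguments; and

- (K1) $\Delta(y,y')=\Delta(y',y)$; $\Delta(y,y')=\infty$ iff $y=y'$; $\Delta(y,y'')\ge\min(\Delta(y,y'),\Delta(y',y''))$;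
- (K2) for $p\in X\times Z$: if $v(p,y)<\Delta(y,y')$ then $v(p,y')=v(p,y)$.

Here $v(p,y)$ abbreviates $v(x,z,y)$ for $p=(x,z)$. Think of $\Delta(y,y')$ as the level at which the branches $y,y'$ separate, and of $v(p,y)$ as the level at which $y$ carries its mark for $p$ ($\infty$ if there is none). (K2) says that a mark below the separation level is shared.

*Example 10.* Let $J=\{0<1<2<\infty\}$, $X=\{x\}$, $Z=\{z\}$, $Y=\{y,y'\}$, $\Delta(y,y')=1$. If $v(x,z,y)=0$, then (K2) forces $v(x,z,y')=0$. If $v(x,z,y)=1$, then $v(x,z,y')$ can be $1$, $2$ or $\infty$, but not $0$, since $0<\Delta(y',y)$ would force $v(x,z,y)=0$.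

**Lemma 9.** $\mathcal K$ has the hereditary, joint embedding and amalgamation properties, and a substructure generated by $n$ elements has at most $n+1+n^3+n^2$ elements.

*Proof.* The defining conditions are universal, so $\mathcal K$ is closed under substructures. Generating adds only $\infty$ and values of $v$ and $\Delta$, all in $J$; values at arguments from $J$ are $\infty$. This gives the bound. The structure $\{\infty\}$ embeds in every member, so joint embedding follows from amalgamation.

Let $A\subseteq B_1,B_2\in\mathcal K$ with $B_1\cap B_2=A$. Write $X_k,Z_k,Y_k,J_k$ for the sorts of $B_k$ and $Y_A$ for that of $A$. We define $E\in\mathcal K$ on $B_1\cup B_2$, adding one new element $\bot_J$ of $J$ if $Y_A=\emptyset$. Order $J_1\cup J_2$ linearly, extending both orders, with $\infty$ on top, and with $\bot_J$ least if present.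

**Step 1: $\Delta$ on $E$.** We put the separation level as high as $A$ forces. For $y_1\in Y_1\setminus A$ and $y_2\in Y_2\setminus A$ let
$$\Delta(y_1,y_2)=\Delta(y_2,y_1)=\max_{a\in Y_A}\min(\Delta(y_1,a),\Delta(a,y_2)),\tag{3}$$
or $\bot_J$ if $Y_A=\emptyset$. This value is $<\infty$, since $y_1\neq a$ for $a\in Y_A$.

**Step 2: (K1) holds.** Symmetry and the condition on $\infty$ are clear. If $Y_A=\emptyset$, consider a triple not inside one $Y_k$: two of its distances are $\bot_J$ and the third is at least $\bot_J$, so the ultrametric law holds. Let $Y_A\neq\emptyset$. Then (3) is valid for all $y_1\in Y_1$, $y_2\in Y_2$: if $y_1\in A$, the term $a=y_1$ gives $\Delta(y_1,y_2)$, and no term exceeds it by the ultrametric law in $B_2$; similarly if $y_2\in A$. Of any three points two lie in the same $Y_k$; if all three lie in one $Y_k$ there is nothing to prove, so by symmetry let $y_1,y_1'\in Y_1$ and $y_2\in Y_2$.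

- If $a$ attains the maximum for $(y_1',y_2)$, then
$$\Delta(y_1,y_2)\ge\min(\Delta(y_1,a),\Delta(a,y_2))\ge\min(\Delta(y_1,y_1'),\Delta(y_1',a),\Delta(a,y_2))=\min(\Delta(y_1,y_1'),\Delta(y_1',y_2)).$$
- If $a,a'$ attain the maxima for $(y_1,y_2)$ and $(y_1',y_2)$, then
$$\min(\Delta(y_1,y_2),\Delta(y_2,y_1'))=\min(\Delta(y_1,a),\Delta(a,y_2),\Delta(y_2,a'),\Delta(a',y_1'))\le\min(\Delta(y_1,a),\Delta(a,a'),\Delta(a',y_1'))\le\Delta(y_1,y_1').$$

The remaining instances arise by exchanging $y_1$ and $y_1'$ and by symmetry of $\Delta$.

**Step 3: the values of $v$ already given satisfy (K2).** For $p=(x,z)$ let $Y^p$ be the set of $y$ for which $v(p,y)$ is already given. It is $Y_1\cup Y_2$ if $x,z\in A$; it is $Y_k$ if $x,z\in B_k$ but not both are in $A$; and it is $\emptyset$ otherwise. The only case of (K2) on $Y^p$ to check is $x,z\in A$, $y_1\in Y_1\setminus A$, $y_2\in Y_2\setminus A$, or with $1,2$ exchanged. If $v(p,y_1)<\Delta(y_1,y_2)$, then $\Delta(y_1,y_2)$ is not the least element $\bot_J$, so $Y_A\neq\emptyset$, and by (3) some $a\in Y_A$ has $v(p,y_1)<\Delta(y_1,a)$ and $v(p,y_1)<\Delta(a,y_2)$. By (K2) in $B_1$, $v(p,a)=v(p,y_1)$.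 By (K2) in $B_2$, $v(p,y_2)=v(p,a)$.

**Step 4: the remaining values of $v$.** For $y\notin Y^p$ put $v(p,y)=v(p,y')$ if there is $y'\in Y^p$ with $v(p,y')<\Delta(y,y')$, and $v(p,y)=\infty$ otherwise. This is well defined: if $y',y''$ both qualify and $v(p,y')\le v(p,y'')$, then
$$\Delta(y',y'')\ge\min(\Delta(y,y'),\Delta(y,y''))>v(p,y'),$$
so $v(p,y'')=v(p,y')$ by (K2) on $Y^p$.

**Step 5: (K2) holds everywhere.** Let $v(p,y)<\Delta(y,\tilde y)$. If $y\in Y^p$, use (K2) on $Y^p$ when $\tilde y\in Y^p$, and the definition of $v(p,\tilde y)$ otherwise. If $y\notin Y^p$, then $v(p,y)<\infty$, so $v(p,y)=v(p,y')<\Delta(y,y')$ for some $y'\in Y^p$. Then $\Delta(\tilde y,y')\ge\min(\Delta(\tilde y,y),\Delta(y,y'))>v(p,y')$. So $v(p,\tilde y)=v(p,y')=v(p,y)$, by (K2) on $Y^p$ if $\tilde y\in Y^p$, and by definition otherwise.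

With both functions equal to $\infty$ on all other arguments, $E\in\mathcal K$ and $B_1,B_2$ are substructures of $E$. $\square$

By Fraïssé's theorem (Hodges, *Model Theory*, Thms 7.1.2 and 7.4.1: finite signature, uniformly locally finite class with the hereditary, joint embedding and amalgamation properties), $\mathcal K$ has a countable Fraïssé limit $\mathfrak B_2$ whose theory is $\aleph_0$-categorical. If $A\subseteq\mathfrak B_2$ is a finite substructure and $A\subseteq B\in\mathcal K$, then $B$ embeds in $\mathfrak B_2$ over $A$. Let $J^\circ=J\setminus\{\infty\}$.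

**Lemma 10.** In $\mathfrak B_2$ the following hold.

- (P1) $J^\circ$ is nonempty with no greatest element; $X,Y,Z$ are infinite.
- (P2) Let $y\in Y$, $j\in J^\circ$, $\Pi\subseteq X\times Z$ finite with $v(p,y)\ge j$ for $p\in\Pi$, and $h:\Pi\to J$ with $h\ge j$. Then there is $y'\in Y$ with $\Delta(y,y')=j$ and $v(p,y')=h(p)$ for $p\in\Pi$.
- (P3) Given $y\in Y$ and a finite $X_0\subseteq X$, there are infinitely many $z\in Z$ with $v(x,z,y)=\infty$ for all $x\in X_0$.

*Proof.* Each time we extend a finite $A\subseteq\mathfrak B_2$ inside $\mathcal K$ and embed the extension over $A$.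

(P1) We may add a new element of $J$ anywhere below $\infty$. We may add a new $x$ or $z$ with all its values $v=\infty$; (K2) is vacuous for these values. We may add a new least element $j$ of $J$ and a new $y$ with $v(\cdot,y)=\infty$ and $\Delta(y,\cdot)=j$ on $Y_A$. Then (K1) is clear, and (K2) is vacuous for pairs involving $y$, since nothing is below $j$ and nothing is above $\infty$.

(P2) Let $A$ be generated by $y,j$, the coordinates of the members of $\Pi$ and the values of $h$. Then $Y_A=\{y\}$. Add $y'$ with $\Delta(y,y')=\Delta(y',y)=j$. For $p\in X_A\times Z_A$ let $v(p,y')=v(p,y)$ if $v(p,y)<j$; let $v(p,y')=h(p)$ if $p\in\Pi$; and let $v(p,y')=\infty$ otherwise. The first two cases exclude each other by hypothesis. (K1) is clear. For (K2): if $v(p,y)<j$ or $v(p,y')<j$, then the first case applies, because $h\ge j$; so the two values are equal.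

(P3) Let $A$ be generated by $y$, $X_0$ and finitely many given elements of $Z$, and add a new $z$ with all values $v=\infty$. $\square$

## 9. Branches and the singular case (Theorem B)

**The sentence $\varphi_2$.** Add a binary $D$ and a unary $Q$. For $x\in X$, $z\in Z$ put
$$C(x,z):\ \forall j\in J^\circ\,\forall y\,(D(j,y)\to v(x,z,y)\ge j),\qquad A_z=\{x\in X:C(x,z)\}.$$
$\varphi_2$ says that $D\subseteq J^\circ\times Y$, $Q\subseteq Z$, and:

1. $\forall j\in J^\circ\,\exists y\,D(j,y)$;
2. $D(j,y)\wedge D(j',y')\wedge j\le j'\to\Delta(y,y')\ge j$;
3. $D(j,y)\wedge y'\in Y\wedge\Delta(y,y')\ge j\to D(j,y')$;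
4. $\exists z\in Q\,(A_z=\emptyset)$, and $\forall z\in Q\,\exists z'\in Q\,\exists x\in X\setminus A_z\,(A_{z'}=A_z\cup\{x\})$.

Clauses 1–3 say that $D$ is a branch: at each level $j$ it picks one ball of radius $j$, coherently. $C(x,z)$ says that the branch carries no mark for $(x,z)$ at any level. Clause 4 makes the family $(A_z)$ contain sets of every finite size.

**Lemma 11.** Some expansion of $\mathfrak B_2$ satisfies $\varphi_2$.

*Proof.* We build the branch as a limit of points $y_n$. At stage $n$ we keep all promised pairs unmarked and put a mark on those among the first pairs that are not promised.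

**Step 1: the construction.** By (P1) let $j_0<j_1<\cdots$ be cofinal in $J^\circ$. Let $(p_n)$ enumerate $X\times Z$ and let $x_0,x_1,\ldots\in X$ be distinct. Choose $y_0\in Y$, $z_0\in Z$, $\Pi_0=\emptyset$. Given $y_n$ and a finite $\Pi_n$ with $v(p,y_n)=\infty$ for $p\in\Pi_n$, use (P2) with $j=j_n$ to get $y_{n+1}$ with

- $\Delta(y_n,y_{n+1})=j_n$;
- $v(p,y_{n+1})=\infty$ for $p\in\Pi_n$;
- $v(p,y_{n+1})=j_n$ for each $p\in\{p_0,\dots,p_n\}\setminus\Pi_n$ with $v(p,y_n)\ge j_n$.

By (P3) choose $z_{n+1}\notin\{z_0,\dots,z_n\}$ with $v(x_i,z_{n+1},y_{n+1})=\infty$ for $i\le n$, and let $\Pi_{n+1}=\Pi_n\cup\{(x_i,z_{n+1}):i\le n\}$. Then $v(p,y_{n+1})=\infty$ for all $p\in\Pi_{n+1}$, and the construction continues. Let $\Pi=\bigcup_n\Pi_n$ and $Q=\{z_n:n\in\omega\}$. Let $D(j,y)$ hold iff $j\in J^\circ$, $y\in Y$ and, for some $n$, $j\le j_n$ and $\Delta(y,y_n)\ge j$; such an $n$ is called a witness. By the ultrametric law $\Delta(y_n,y_m)\ge j_{\min(n,m)}$.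

**Step 2: clauses 1–3.** Clause 1 holds since $D(j,y_n)$ whenever $j\le j_n$. Clause 3 follows from the ultrametric law, with the same witness. For clause 2, let $n,m$ witness $D(j,y)$ and $D(j',y')$, with $j\le j'$. Then $\Delta(y,y')\ge\min(\Delta(y,y_n),\Delta(y_n,y_m),\Delta(y_m,y'))\ge j$, since $j\le j_n$ and $j\le j'\le j_m$.

**Step 3: $C=\Pi$.** Let $p\in\Pi$ and let $n$ witness $D(j,y)$. Pick $m\ge n$ with $p\in\Pi_m$. Then $\Delta(y,y_m)\ge\min(\Delta(y,y_n),\Delta(y_n,y_m))\ge\min(j,j_n)=j$. If $v(p,y)<j$, then (K2) gives $v(p,y_m)=v(p,y)<\infty$, contradicting $v(p,y_m)=\infty$. So $C(p)$ holds. Now let $p=p_n\notin\Pi$. Either $v(p,y_n)<j_n$ while $D(j_n,y_n)$ holds, or $v(p,y_{n+1})=j_n<j_{n+1}$ while $D(j_{n+1},y_{n+1})$ holds. In both cases $C(p)$ fails.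

**Step 4: clause 4.** Since the $z_n$ are distinct, Step 3 gives $A_{z_n}=\{x_i:i<n\}$. So $A_{z_0}=\emptyset$, and $A_{z_{n+1}}=A_{z_n}\cup\{x_n\}$ with $x_n\notin A_{z_n}$. $\square$

**Proof of Theorem B.** Let $\kappa$ be uncountable and $\lambda=\kappa+\omega_1$, so that $|\lambda|=\kappa$ and $\mathrm{cf}(\lambda)=\omega_1$. Copy $\mathfrak B_2$ onto $\omega$, form $\mathfrak N_0$ and $N$ as in Sections 5 and 6, and let $M=N|L_2$. The language $L_2$ is finite. $M$ is resplendent by Proposition 6, and $|M|=\kappa$ by Lemma 8(1). By Lemma 11, $\varphi_2$ is consistent with $\mathrm{Th}(\mathfrak B_2)=\mathrm{Th}(M)$, hence by Lemma 1 with $\mathrm{ElemDiag}(M)$. Let $M^+\models\varphi_2$ be an expansion of $M$ to a recursive language, and suppose that $M^+$ is resplendent.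

**Step 1: $D$ is $N$-definable.** Fix $i<\lambda$. By (P1),
$$\mathfrak N_0\models\forall n\,\exists j\in J^\circ\,\forall u\le n\,(u\in J^\circ\to u<j).$$
Applying this in $N$ with $n$ above $N_i$, we get $j\in J^\circ(N)$ above all of $J^\circ\cap N_i$. By clause 1 pick $y$ with $D(j,y)$. For $j'\in J^\circ\cap N_i$ and $y'\in Y\cap N_i$ we claim
$$D(j',y')\iff\Delta(y,y')\ge j'.$$
From left to right this is clause 2, since $j'\le j$. From right to left: by clause 1 pick $y''$ with $D(j',y'')$. By clause 2, $\Delta(y'',y)\ge j'$. By clause 3, $D(j',y)$. By clause 3 again, $D(j',y')$. So $D\cap N_i^2$ is the trace of an $N$-definable relation, hence $N_i$-definable by Lemma 8(2). By Lemma 8(3), $D$ is $N$-definable. The cardinality of $N_i$ played no role.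

**Step 2: a countably infinite definable set.** Hence $C$ and the family $(A_z)$ are $N$-definable, and so is $G=\{k\in N:\exists z\in Z\ |A_z|^N=k\}$. By clause 4 and induction on $k\in\omega$, for every $k\in\omega$ some $z\in Q$ has $A_z$ of size exactly $k$. So $\omega\subseteq G$. By Lemma 8(4) there is a nonstandard $c\in N_1\cap G$. So some $A_z$ is in bijection with $[0,c)\subseteq N_1$ and is countably infinite.

**Step 3: contradiction.** $A_z$ is definable in $M^+$. By Lemma 5, with equality as $\sim$, $|A_z|=\kappa>\aleph_0$, a contradiction. So no expansion of $M$ to a recursive language that satisfies $\varphi_2$ is resplendent, and $M$ is not chronically resplendent. $\square$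

**Proof of Corollary D.** If $\kappa\le\aleph_0$, every resplendent structure of cardinality $\kappa$ is chronically resplendent by Theorem C. If $\kappa>\aleph_0$, Theorem B gives a resplendent structure of cardinality $\kappa$ that is not. $\square$
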